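# Rainbow diamonds and graphs without cycles of length three or four

## 1. Linked sets, and how they grow by one vertex

We work with an edge-coloring of the complete graph $K_n$ with vertex set $V$. We write $uv$ both for an edge and for its color, so "$uv=xy$" usually means that two edges have the same color. For $X\subseteq V$, $\mathrm{col}(X)$ is the set of colors on edges with both ends in $X$. A set of edges, or a subgraph, is *rainbow* if its edges have pairwise different colors.

**Definition (good coloring).** A coloring of $K_n$ is *good* if every set of four vertices spans at most four colors.

This rule is used almost always in the same way: if four different colors have been found on a 4-set, the remaining edges of that 4-set must repeat them.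

**Definition (linked set).** Let $F$ be a set of colors. A set $N\subseteq V$ is *$F$-linked* if the following holds for every $u\notin N$ and every color $\varepsilon\notin\mathrm{col}(N)\cup F$: if $\varepsilon$ occurs on some but not all edges from $u$ to $N$, then there are $s,s'\in N$ such that the triangle $uss'$ is rainbow and has no color in $F$.

So whenever an outside vertex sends a new color unevenly into $N$, it must also form a rainbow triangle with two vertices of $N$, and this triangle must avoid the colors of $F$.

**Example 1.** Let $V=\{1,2,3,4,5\}$, give the five edges $12,23,34,45,51$ five different colors, and give all other edges one further color $\gamma$. Four vertices contain exactly three edges of the 5-cycle, so they span $3+1=4$ colors, and the coloring is good.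

* $N=\{1,2,3\}$ is $\emptyset$-linked. Here $\mathrm{col}(N)$ consists of $\gamma$ and the colors of $12,23$. The vertex $4$ sends a new color only on $43$, and the triangle $4,3,2$ has the three colors $34$, $23$, $\gamma$. The vertex $5$ sends a new color only on $51$, and the triangle $5,1,2$ has the colors $51$, $12$, $\gamma$.
* The same $N$ is not $\{\gamma\}$-linked. The color of $43$ is still new and uneven, but the triangles formed by $4$ and two vertices of $N$ all contain $\gamma$, because $41$ and $42$ have color $\gamma$.
* $N=\{1,3\}$ is not $\emptyset$-linked. The vertex $4$ sends the new color of $43$ on one of its two edges, but the triangle $4,1,3$ has color $\gamma$ on both $41$ and $13$.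

The point of the definition is that it survives the addition of exactly those vertices that see the set unevenly.

**Lemma 1 (growth).** In a good coloring let $N$ be $F$-linked, let $w\notin N$, and suppose some color $\eta\notin\mathrm{col}(N)\cup F$ occurs on some but not all edges from $w$ to $N$. Then $N'=N\cup\{w\}$ is $F$-linked.

**Proof.** The purpose of the proof is to turn the one rainbow triangle at $w$ into a rainbow triangle at any other uneven vertex. Since $N$ is $F$-linked, there are $s,s'\in N$ such that
$$f=ws,\qquad g=ws',\qquad b=ss'$$
are distinct and not in $F$. Let $u\notin N'$, and let $\varepsilon'\notin\mathrm{col}(N')\cup F$ occur on some but not all edges from $u$ to $N'$. As $f,g,b\in\mathrm{col}(N')$, the four colors $\varepsilon',f,g,b$ are distinct, and none is in $F$. There are three cases.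

*Case 1: $\varepsilon'$ occurs on some but not all edges from $u$ to $N$.* Since $\varepsilon'\notin \mathrm{col}(N)\cup F$ and $N$ is $F$-linked, the required triangle exists, with two vertices in $N\subseteq N'$.

*Case 2: $\varepsilon'$ is on all edges from $u$ to $N$.* Then $uw\neq\varepsilon'$. The 4-set $\{u,w,s,s'\}$ contains the four colors $\varepsilon',f,g,b$, so $uw\in\{f,g,b\}$. If $uw\neq f$, the triangle $uws$ has the colors $uw\in\{g,b\}$, $ws=f$, $us=\varepsilon'$, and works. If $uw=f$, the triangle $uws'$ has the colors $uw=f$, $ws'=g$, $us'=\varepsilon'$, and works.

*Case 3: $\varepsilon'$ is on no edge from $u$ to $N$.* Then $uw=\varepsilon'$. The 4-set $\{u,w,s,s'\}$ again contains $\varepsilon',f,g,b$, so $us,us'\in\{f,g,b\}$. If $us\neq f$, the triangle $uws$ has the colors $\varepsilon'$, $f$, $us\in\{g,b\}$. If $us'\neq g$, the triangle $uws'$ has the colors $\varepsilon'$, $g$, $us'\in\{f,b\}$. If $us=f$ and $us'=g$, the triangle $uss'$ has the colors $f,g,b$. In each case the triangle is rainbow and avoids $F$. $\blacksquare$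

Linked sets serve to cut $K_n$ into two pieces on which induction can act. We shall grow a linked set $N$ inside a prescribed region until it cannot grow any more. In our applications the only new colors that still run between $N$ and its complement are then visible at one fixed vertex $p_0\in N$. The total number of colors is therefore at most the number inside $N$ plus the number inside $(V\setminus N)\cup\{p_0\}$, which induction will show to be too small. The contradiction tells us that certain rainbow triangles cannot exist. We now turn to the problem that needs this.

## 2. Rainbow diamonds and the number $f(n,G)$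

Let $G$ be the *diamond*: the cycle $C_4$ with one chord added, or equivalently $K_4$ minus an edge. For $n\ge4$ let $f(n,G)$ be the minimum positive integer $k$ such that every edge-coloring of $K_n$ which uses exactly $k$ colors contains a copy of $G$ all of whose edges have different colors. How many colors force a rainbow diamond?

For a set $\mathcal F$ of graphs and $n\ge3$, $\mathrm{ext}(n,\mathcal F)$ is the maximum number of edges of a graph on $n$ vertices with no subgraph isomorphic to an element of $\mathcal F$. We put
$$e(n)=\mathrm{ext}(n,\{C_3,C_4\}),\qquad e(1)=0,\quad e(2)=1.$$
A graph is *free* if it contains neither $C_3$ nor $C_4$. An *extremal* graph of order $n$ is a free graph on $n$ vertices with $e(n)$ edges. For example $e(3)=2$. Also $e(4)=3$, since every cycle on four vertices has length $3$ or $4$, so a free graph of order $4$ is a forest. Adding a pendant vertex shows $e(n)\ge e(n-1)+1$.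

The problem, which is given with the source "A New Neighborhood for the QAP", asks to prove or disprove the following equality. It is true.

**Theorem 1.** For every $n\ge4$,
$$f(n,G)=\mathrm{ext}(n,\{C_3,C_4\})+2.$$

**Step 1: reformulation.** The purpose is to replace diamonds by a condition on 4-sets. Five differently colored edges of a $K_4$ form a rainbow diamond. Conversely, a rainbow diamond puts five colors on its four vertices. So *a coloring has no rainbow diamond if and only if it is good*. Let $h(n)$ be the maximum number of colors in a good coloring of $K_n$. Restrictions of good colorings to vertex subsets are good. If two colors are merged into one, no 4-set gains a color, so the coloring stays good. Hence good colorings with exactly $k$ colors exist for every $1\le k\le h(n)$ and for no larger $k$, and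
$$f(n,G)=h(n)+1\qquad(n\ge4).$$
We must show $h(n)=e(n)+1$.

**Step 2: lower bound.** The purpose is to exhibit a good coloring with $e(n)+1$ colors. Let $n\ge4$ and let $H$ be extremal of order $n$; it is not complete, since it has no triangle. Give the edges of $H$ distinct colors and all other edges one further color. This uses $e(n)+1$ colors. A rainbow diamond would have five edges, at most one of them of the further color, so at least four edges of $H$ on four vertices. A graph with four vertices and four edges has a cycle, which is a $C_3$ or a $C_4$, contradicting that $H$ is free. So $h(n)\ge e(n)+1$.

What remains is the upper bound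
$$h(n)\le e(n)+1\qquad\text{for all } n\ge3.$$

## 3. Orders three, four and five by hand

For $n=3$ there are no 4-sets, so $h(3)=3=e(3)+1$. For $n=4$ goodness says $h(4)\le4=e(4)+1$, so $h(4)=4$. For $n=5$ we need $e(5)$ and a way to count colors at a vertex.

**Lemma 2 (degree bound).** A free graph with $m$ vertices and $e$ edges satisfies $e\le\frac m2\sqrt{m-1}$. If $m=d^2+1$ and $e=md/2$, the graph is $d$-regular of diameter at most $2$.

**Proof.** For a vertex $x$, its neighbors are pairwise nonadjacent (no $C_3$), and two of them have no common neighbor other than $x$ (no $C_4$). So the vertex $x$, its neighbors, and the further neighbors of these neighbors are all different: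
$$1+\deg x+\sum_{y\sim x}(\deg y-1)\le m,\qquad\text{that is,}\qquad \sum_{y\sim x}\deg y\le m-1.$$
Sum over $x$. Each $y$ contributes $\deg y$ once for each of its neighbors, so $\sum_y(\deg y)^2\le m(m-1)$. By Cauchy–Schwarz,
$$(2e)^2=\Bigl(\sum_y\deg y\Bigr)^2\le m\sum_y(\deg y)^2\le m^2(m-1).$$
If $m=d^2+1$ and $e=md/2$, both ends equal $m^2d^2$. Equality in Cauchy–Schwarz makes all degrees equal, hence equal to $d$. Each vertex then has $1+d+d(d-1)=m$ vertices within distance $2$. $\blacksquare$

In particular $e(5)\le\frac52\cdot2=5$, and $C_5$ shows $e(5)=5$.

**Definition (private colors).** In a coloring with exactly $k$ colors, a color is *private to* $v$ if all its edges contain $v$. Let $d(v)$ be the number of colors private to $v$, so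
$$d(v)=k-|\mathrm{col}(V\setminus\{v\})|.$$

In Example 1 each vertex $v$ has $d(v)=2$: the colors of its two cycle edges are private to it, and $\gamma$ is private to no vertex. In general a color is private to at most two vertices: to both ends if it has one edge, and to at most one vertex if it has two or more edges.

The next lemma will be used for $C_5$ now and for other graphs later.

**Lemma 3.** Let $H$ be a free graph on $V$ with all degrees at least $2$ and diameter at most $2$. Color the edges of $H$ with distinct colors and all other edges with one further color $\gamma$. Then any two vertices $p\ne q$ lie in a rainbow triangle.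

**Proof.** If $pq\notin E(H)$, take a common $H$-neighbor $r$ of $p,q$. The edges $pr,qr$ have two different colors other than $\gamma$, and $pq$ has color $\gamma$. If $pq\in E(H)$, take an $H$-neighbor $r\neq p$ of $q$. Since $H$ has no triangle, $pr$ has color $\gamma$, and $pq,qr$ have two different other colors. $\blacksquare$

**Lemma 4 (five vertices).** $h(5)=6=e(5)+1$. A coloring of $K_5$ with exactly six colors is good if and only if it is of one of two types:

1. a rainbow $C_5$, with all other edges in one further color;
2. a rainbow triangle $xyz$, an edge $st$ with its own color, and two further colors, one on all edges from $s$ to $\{x,y,z\}$ and one on all edges from $t$ to $\{x,y,z\}$.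

In both types any two vertices lie in a rainbow triangle.

**Proof.** *The bound.* Take a good coloring with $k$ colors. Since $h(4)=4$, every vertex has $d(v)\ge k-4$. Each color is private to at most two vertices, so $5(k-4)\le2k$, and $k\le6$. Section 2 gives $h(5)\ge e(5)+1=6$.

*The shape.* Now let $k=6$, so $d(w)\ge2$ for each vertex $w$. Let $\alpha$ be the number of colors with exactly one edge (call these edges *single*), and let $\sigma$ be the number of colors with at least two edges, all through a common vertex. Single edges are counted at two vertices, the others at one:
$$10\le\sum_wd(w)=2\alpha+\sigma,\qquad\alpha+\sigma\le6.$$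
So $\alpha\ge4$. If $\alpha$ were $6$, there would be only six edges, but there are ten. So $\alpha\in\{4,5\}$.

*If $\alpha=5$*, the other five edges have one color $\gamma$. A 4-set with four or more single edges would contain four or five of them and therefore also a $\gamma$-edge, since it has six edges; that gives at least five colors. So each 4-set contains at most three single edges. Hence each vertex meets at least two of the five single edges. The degrees sum to ten, so each vertex meets exactly two. A 2-regular graph on five vertices is a $C_5$. This is type 1.

*If $\alpha=4$*, then $10\le8+\sigma$ and $\sigma\le2$ give $\sigma=2$, and equality forces $d(w)=2$ for all $w$. The two other colors are stars with together six edges. Let $s,t$ be their centers. They are different, because a vertex has only four edges. Let $x,y,z$ be the other vertices. The edges $xy,yz,xz$ avoid $s$ and $t$, so they are single. As $x$ is not a center, the colors private to $x$ are those of the single edges at $x$. There are exactly two of them, namely $xy,xz$, so $xs,xt$ are not single. The same holds for $y$ and $z$. An edge from $s$ to $\{x,y,z\}$ is thus not single and avoids $t$, so it has the star color centered at $s$; similarly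 for $t$. These are six edges, and the remaining edge $st$ is the fourth single edge. This is type 2.

*Converse.* Type 1 is good by Example 1. In type 2, the 4-set $\{x,y,z,s\}$ spans $3+1$ colors, $\{x,y,z,t\}$ likewise, and $\{s,t\}$ with two of $x,y,z$ spans $1+1+2=4$ colors.

*Pairs.* For type 1 apply Lemma 3 with $H=C_5$. In type 2 the triangles $xyz$, $stx$, $sty$, $stz$ are rainbow, and any two of the five vertices lie in one of them. $\blacksquare$

## 4. One edge from each color, and where this stalls

A sensible way to bound the number of colors by $e(n)$ is to choose one edge of each color and hope that the chosen graph is free. One color has to be left out, because the target is $e(n)+1$. The following lemma says exactly what is needed.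

**Lemma 5 (representatives).** In a good coloring with exactly $k$ colors, suppose a color $\gamma$ is contained in every rainbow triangle. Then every graph $H$ formed by choosing one edge of each color $\neq\gamma$ is free. In particular $k-1\le e(n)$.

**Proof.** A $C_3$ in $H$ is a rainbow triangle without $\gamma$, which is impossible. Let $abcd$ be a $C_4$ in $H$. Its four colors are distinct and different from $\gamma$. As $\{a,b,c,d\}$ spans at most four colors, the diagonal $ac$ has one of these four. If $ac$ has the color of $ab$ or $bc$, the triangle $acd$ is rainbow without $\gamma$. If $ac$ has the color of $cd$ or $da$, the triangle $abc$ is. Both contradict the hypothesis. So $H$ is free, and it has $k-1$ edges. $\blacksquare$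

So it suffices to find a color common to all rainbow triangles. Read backward, the lemma says only that with $k\ge e(n)+2$ colors there is, for each color $\gamma$, a rainbow triangle avoiding $\gamma$. Here the direct attempt stops: a rainbow triangle breaks no rule, and no 4-set is in conflict yet. Moreover, a common color does not follow from goodness and many colors alone. The type 2 coloring of Lemma 4 has $e(5)+1$ colors, and its rainbow triangles $xyz$ and $stx$ have no common color.

The other sensible attempt is to delete a vertex. With induction it yields $k=|\mathrm{col}(V\setminus\{v\})|+d(v)\le e(n-1)+1+d(v)$, which is good enough if some vertex has $d(v)\le e(n)-e(n-1)$. But if $k=e(n)+2$, the same inequality shows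
$$d(v)\ge e(n)-e(n-1)+1\ge2\quad\text{for every }v,$$
so deletion alone stops there. What it leaves behind is useful: every vertex has many private colors. The plan is to use private colors, when there are at least three at each vertex, to produce the common color $\gamma$. The case of a vertex with only two private colors will be treated separately; it does need attention, since $e(6)\le3\sqrt5<7$ and $C_6$ give $e(6)=6=e(5)+1$.

## 5. Two pieces that share one vertex

This section makes precise how a linked set that cannot grow contradicts induction.

**Definition (crossing color).** For $N\subseteq V$ a color is *crossing* if it lies neither in $\mathrm{col}(N)$ nor in $\mathrm{col}(V\setminus N)$.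

In Example 1 with $N=\{1,2,3\}$ the crossing colors are those of $34$ and $51$.

**Lemma 6.** If $p_0\in N$ and every crossing color of $N$ occurs on an edge at $p_0$, then
$$k\le|\mathrm{col}(N)|+|\mathrm{col}((V\setminus N)\cup\{p_0\})|.$$

**Proof.** Every color is in $\mathrm{col}(N)$, or in $\mathrm{col}(V\setminus N)$, or crossing. A crossing color occurs on an edge at $p_0$ that does not lie inside $N$, so this edge goes from $p_0$ to $V\setminus N$, and the color is in the second set of the bound. $\blacksquare$

We use this under the condition
$$h(s)+h(r)<k\quad\text{for all } s,r\ge3\text{ with } s+r=n+1.\tag{1}$$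
*Under (1), no set $N$ with $3\le|N|\le n-2$ satisfies the hypothesis of Lemma 6 in a good coloring with exactly $k$ colors.* Indeed, put $s=|N|$ and $r=n-|N|+1\ge3$. The restrictions to $N$ and to $(V\setminus N)\cup\{p_0\}$ are good, so Lemma 6 would give $k\le h(s)+h(r)$.

The overlap in a single vertex matches a construction for free graphs, which is why (1) will be available in the induction.

**Lemma 7 (gluing).** For $s,r\ge3$: $e(s+r-1)\ge e(s)+e(r)+1$.

**Proof.** Let $G_1,G_2$ be extremal of orders $s,r$. They are triangle-free with at least three vertices, so they are not complete. Choose distinct nonadjacent $v_1,x$ in $G_1$ and distinct nonadjacent $v_2,y$ in $G_2$. Identify $v_1=v_2=:v$, add the edge $xy$, and call the result $G^*$. It has $s+r-1$ vertices and $e(s)+e(r)+1$ edges. A cycle that avoids $xy$ lies inside $G_1$ or $G_2$, because $v$ is the only common vertex, so its length is not $3$ or $4$. A cycle through $xy$ contains a path from $x$ to $y$ through $v$. This path has length at least $2+2$, as $x\not\sim v$ and $y\not\sim v$, so the cycle has length at least $5$. Hence $G^*$ is free. $\blacksquare$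

## 6. Three private colors at a vertex

Fix a good coloring of $K_n$ with exactly $k$ colors. For a vertex $v$ let $P(v)$ be the set of all $p$ such that the color $vp$ is private to $v$. Partition $P(v)$ into *classes* according to the color $vp$; there are $d(v)$ classes. Let $S_v=\{v\}\cup P(v)$. A color private to $v$ never occurs on an edge avoiding $v$.

**Example 2.** The Petersen graph $H$ has the ten 2-subsets of $\{1,\dots,5\}$ as vertices, two being adjacent if they are disjoint. It is 3-regular. It has no triangle, because three disjoint pairs need six elements. Nonadjacent vertices $\{a,b\},\{a,c\}$ have exactly one common neighbor, the complement of $\{a,b,c\}$, so there is no $C_4$. Give its 15 edges distinct colors and all other edges one color $\gamma$. This coloring is good by the argument of Step 2 in Section 2, which only used that $H$ is free. Here $d(v)=3$, $P(v)$ is the set of $H$-neighbors of $v$, each class has one vertex, and all edges inside $P(v)$ have color $\gamma$.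

The last feature is general.

**Lemma 8.** Let $d(v)\ge3$. There is a color $\beta_v$ such that all edges between different classes of $P(v)$ have color $\beta_v$, and $\beta_v$ is private to no vertex. If $y\notin S_v$ and $vy=c\ne\beta_v$, then $py\in\{\beta_v,c\}$ for all $p\in P(v)$.

**Proof.** *First part: one color between the classes.* Let $p,q,r$ be in three different classes. The set $\{v,p,q,r\}$ contains three colors private to $v$. The edges $pq,qr,pr$ avoid $v$, so their colors are not private to $v$, and goodness leaves only one color for all three. Next, any two cross edges (edges between different classes) that share an endpoint have the same color. Take $pq$ and $p'q$. If $p,p'$ are in different classes, use the triple $p,q,p'$. If $p,p'$ are in the same class, choose $r$ in a third class; the triples $p,q,r$ and $p',q,r$ give $pq=qr=p'q$. The cross edges form a complete multipartite graph, which is connected, so passing from edge to edge through common endpoints we see that all cross edges have one color $\beta_v$. It occurs on all edges of a triangle $pqr$, and no vertex lies on all three edges of a triangle, so $\beta_v$ is private to no vertex.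

*Second part: edges from outside.* Let $p\in P(v)$, and let $q\in P(v)$ be in another class. The set $\{v,p,q,y\}$ contains the colors $vp$, $vq$, $pq=\beta_v$ and $vy=c$. They are distinct: $vp\neq vq$ are private to $v$; $\beta_v$ is not; $c$ is not, since $y\notin P(v)$; and $c\neq\beta_v$. So $py$ is one of these four. It is not $vp$ or $vq$, because $py$ avoids $v$. $\blacksquare$

The next lemma provides the starting set for the growth process: $S_v$ is linked with respect to suitable $F$.

**Lemma 9.** Let $d(v)\ge3$, $u\notin S_v$, and let $\varepsilon\notin\mathrm{col}(S_v)$ occur on some but not all edges from $u$ to $S_v$. Then there are $s,s'\in S_v$ such that the triangle $uss'$ is rainbow, with the colors $\varepsilon$, $\beta_v$ and a color private to $v$.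

**Proof.** There is $p\in P(v)$ such that exactly one of $uv,up$ has color $\varepsilon$: if $uv=\varepsilon$, some $up$ is different, and if $uv\neq\varepsilon$, some $up$ is $\varepsilon$. Let $\xi\ne\varepsilon$ be the color of the other of the two edges. Take $q\in P(v)$ in a class other than that of $p$. The set $\{v,p,q,u\}$ contains the distinct colors $vp,vq,\beta_v$, all in $\mathrm{col}(S_v)$, and $\varepsilon\notin\mathrm{col}(S_v)$. So $\xi\in\{vp,vq,\beta_v\}$. Now $\xi$ is not private to $v$: if $\xi=uv$, because $u\notin P(v)$; if $\xi=up$, because that edge avoids $v$. So $\xi=\beta_v$, and the triangle $uvp$ has the colors $\varepsilon$, $\beta_v$, $vp$. $\blacksquare$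

## 7. Every rainbow triangle at $x$ contains $\beta_x$

Here the growth process is used for the first time. The region in which $N$ grows consists of vertices that look alike from two vertices $y,z$ of a supposed bad triangle.

**Lemma 10.** Assume (1) and $d(x)\ge3$. Then every rainbow triangle containing $x$ contains the color $\beta_x$.

**Proof.** Write $\beta=\beta_x$. Suppose $xyz$ is rainbow with
$$c_1=xy,\qquad c_2=yz,\qquad c_3=xz,\qquad \beta\notin F:=\{c_1,c_2,c_3\}.$$

**Step 1: $y,z\notin P(x)$.** This step separates the bad triangle from $S_x$. If $y$ and $z$ are both in $P(x)$, they are in different classes, as $c_1\neq c_3$, so $c_2=\beta$ by Lemma 8, a contradiction. If $y\in P(x)$ and $z\notin P(x)$, then $xz=c_3\neq\beta$ and Lemma 8 gives $c_2=yz\in\{\beta,c_3\}$, a contradiction. The case $z\in P(x)$, $y\notin P(x)$ is symmetric.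

**Step 2: $py=c_1$ and $pz=c_3$ for all $p\in P(x)$.** This step shows that $P(x)$ looks like $x$ from $y$ and $z$. By Lemma 8, $py\in\{\beta,c_1\}$ and $pz\in\{\beta,c_3\}$. The set $\{x,y,z,p\}$ contains $c_1,c_2,c_3$ and $xp$. These are distinct: $xp$ is private to $x$, while $c_1,c_3$ are not, by Step 1, and $yz$ avoids $x$. None of the four is $\beta$: $c_1,c_2,c_3$ by assumption, and $xp$ because $\beta$ is private to no vertex. So $\beta$ does not occur on this 4-set, and $py=c_1$, $pz=c_3$.

**Step 3: the starting set and a maximal set.** Put
$$M=\{s\in V\setminus\{y,z\}: sy=c_1,\ sz=c_3\}.$$
By Steps 1 and 2, $S_x\subseteq M$. Moreover $S_x$ is $F$-linked: if $u\notin S_x$ and $\varepsilon\notin\mathrm{col}(S_x)\cup F$ occurs on some but not all edges from $u$ to $S_x$, Lemma 9 gives a rainbow triangle with the colors $\varepsilon$, $\beta$ and a color private to $x$. None of these is in $F$, since $c_1,c_2,c_3$ are not private to $x$. Let $N$ be a maximal $F$-linked set with $S_x\subseteq N\subseteq M$.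

**Step 4: every crossing color $\varepsilon$ of $N$ occurs at $x$.** This is the hypothesis of Lemma 6 with $p_0=x$. The colors $c_1,c_3$ occur at $x$. The color $c_2$ is in $\mathrm{col}(V\setminus N)$, as $y,z\notin N$, so it is not crossing. Let $\varepsilon\notin F$ be crossing, say $us=\varepsilon$ with $s\in N$, $u\notin N$. Then $u\ne y,z$, since all edges from $y$ to $N$ have color $c_1$ and all edges from $z$ to $N$ have color $c_3$.

If $\varepsilon$ is on all edges from $u$ to $N$, it is on $ux$. Suppose not. Then $\varepsilon\notin\mathrm{col}(N)\cup F$ occurs on some but not all of these edges, so $N\cup\{u\}$ is $F$-linked by Lemma 1. We show $u\in M$, which contradicts the maximality of $N$.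

The set $\{u,s,y,z\}$ contains $us=\varepsilon$, $sy=c_1$, $yz=c_2$, $sz=c_3$, four distinct colors. So $uy,uz\in F\cup\{\varepsilon\}$. The edges $uy,uz$ lie in $V\setminus N$, and $\varepsilon\notin\mathrm{col}(V\setminus N)$, so $uy,uz\in F$. Since $N$ is $F$-linked, there are $t,t'\in N$ such that $utt'$ is rainbow with colors $f,g,b\notin F$. The set $\{u,t,t',y\}$ contains $f,g,b$ and $ty=c_1$, four distinct colors, so
$$uy\in\{f,g,b,c_1\}\cap F=\{c_1\}.$$
In the same way $\{u,t,t',z\}$ contains $f,g,b,c_3$, so $uz=c_3$. Hence $u\in M$, the desired contradiction.

**Step 5: conclusion.** By Step 4 the hypothesis of Lemma 6 holds for $N$ and $p_0=x$. But $|N|\ge|S_x|\ge4$ and $|N|\le n-2$, so this contradicts (1). $\blacksquare$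

## 8. A color common to all rainbow triangles

Lemma 10 gives a color for each vertex. A second growth process shows that all these colors are equal. This time the region is the set of vertices with the same $\beta$.

**Lemma 11.** Assume (1) and $d(v)\ge3$ for all $v\in V$. Then some color $\gamma$ is contained in every rainbow triangle.

**Proof.** **Step 1: $\beta$ is constant on each $S_v$.** We claim
$$p\in P(v)\ \Rightarrow\ \beta_p=\beta_v.\tag{2}$$
Take $q\in P(v)$ in a class other than that of $p$. The triangle $vpq$ is rainbow with the colors $vp,vq,\beta_v$. By Lemma 10 at $p$, $\beta_p$ is one of these. It is private to no vertex, and $vp,vq$ are private to $v$, so $\beta_p=\beta_v$.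

**Step 2: setting up the growth.** Fix $x$, put $\gamma=\beta_x$ and $V_\gamma=\{v:\beta_v=\gamma\}$, and suppose $V_\gamma\neq V$. By (2), $S_v\subseteq V_\gamma$ for $v\in V_\gamma$, and $S_y\subseteq V\setminus V_\gamma$ for $y\notin V_\gamma$. Let
$$F=\{\beta_y: y\notin V_\gamma\}.$$
Then $\gamma\notin F$. Since $\beta_y$ occurs inside $P(y)\subseteq V\setminus V_\gamma$, we have $F\subseteq\mathrm{col}(V\setminus V_\gamma)$. The set $S_x$ is $F$-linked: for $\varepsilon\notin\mathrm{col}(S_x)\cup F$ as in the definition, Lemma 9 gives a rainbow triangle with the colors $\varepsilon\notin F$, $\gamma\notin F$ and a private color, which is not in $F$ because the colors in $F$ are private to no vertex. Let $N$ be a maximal $F$-linked set with $S_x\subseteq N\subseteq V_\gamma$.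

**Step 3: every crossing color of $N$ occurs at $x$.** Let $\varepsilon$ be crossing, $us=\varepsilon$, $s\in N$, $u\notin N$. Then $\varepsilon\notin F$, because $F\subseteq\mathrm{col}(V\setminus V_\gamma)\subseteq\mathrm{col}(V\setminus N)$. If $\varepsilon$ is on all edges from $u$ to $N$, it is on $ux$. Otherwise $\varepsilon\notin \mathrm{col}(N)\cup F$ is on some but not all of them, and $N\cup\{u\}$ is $F$-linked by Lemma 1. By maximality $u\notin V_\gamma$, so $\beta_u\in F$. As $N$ is $F$-linked, there is a rainbow triangle $utt'$ with $t,t'\in N$ that avoids $F$, hence avoids $\beta_u$. This contradicts Lemma 10 at $u$.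

**Step 4: conclusion.** We have $|N|\ge|S_x|\ge4$ and, for any $y\notin V_\gamma$, $|V\setminus N|\ge|S_y|\ge4$. So Lemma 6 with $p_0=x$ contradicts (1). Hence $V_\gamma=V$, and Lemma 10 says that every rainbow triangle contains $\gamma$. $\blacksquare$

## 9. Moore orders

Lemmas 5 and 11 will settle the upper bound unless some vertex has only two private colors. That can only happen when $e$ grows by $1$, and this section describes when it does.

**Definition (Moore order).** $m=d^2+1$ with $d\ge2$ is a *Moore order* if there is a $d$-regular free graph of order $m$.

For example $5$ is one by $C_5$, and $10$ by the Petersen graph of Example 2. By Lemma 2, for a Moore order $e(m)=md/2$, and every extremal graph of order $m$ is $d$-regular of diameter at most $2$.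

**Lemma 12.** If $m\ge5$ and $e(m+1)=e(m)+1$, then $m$ is a Moore order.

**Proof.** Let $H$ be extremal of order $m$.

**Step 1: $H$ has diameter at most $2$.** This makes common neighbors available. If two vertices were at distance at least $3$ (possibly infinite), a new vertex joined to both would create neither a $C_3$ (they are not adjacent) nor a $C_4$ (they have no common neighbor). So $e(m+1)\ge e(m)+2$, a contradiction.

**Step 2: distinct nonadjacent vertices have the same degree.** Let $x\neq y$, $x\not\sim y$. They have a common neighbor $z$, unique since there is no $C_4$. Let $w\in N(x)\setminus\{z\}$. Then $w\neq y$, and $w\not\sim y$ by uniqueness of $z$, so $w$ and $y$ have a unique common neighbor $g(w)\in N(y)$. We have $g(w)\ne z$, since otherwise $x,w,z$ is a triangle. The map $g$ is injective: if $g(w)=g(w')=a$ with $w\ne w'$, then $a\neq x$, as $a\sim y\not\sim x$, and $x,w,a,w'$ is a $C_4$. So $g$ maps $N(x)\setminus\{z\}$ injectively into $N(y)\setminus\{z\}$, and $\deg x\le\deg y$. By symmetry $\deg x=\deg y$.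

**Step 3: $H$ is regular.** If the complement of $H$ is connected, Step 2 gives this. Otherwise the vertex set splits into two nonempty parts $A,B$ with all edges between them in $H$. As there is no $C_4$, one part, say $A$, has only one vertex. As there is no $C_3$, $B$ has no edge. So $H$ is a star with $m-1$ edges. But $C_5$ with $m-5$ pendant edges is free with $m$ edges, so a star is not extremal.

**Step 4: the order.** Let $H$ be $d$-regular. Counting from a vertex, with diameter at most $2$ and no $C_3,C_4$, gives $m=1+d+d(d-1)=d^2+1$. As $m\ge5$, $d\ge2$. $\blacksquare$

At a Moore order with $d\ge3$ the gluing bound can be improved by one, which will make (1) available with one color fewer.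

**Lemma 13.** If $s,r\ge3$ and $s+r-1=d^2+1$ is a Moore order with $d\ge3$, then $e(s+r-1)\ge e(s)+e(r)+2$.

**Proof.** Otherwise $e(s+r-1)=e(s)+e(r)+1$ by Lemma 7, and the graph $G^*$ constructed there is extremal, hence $d$-regular of diameter at most $2$. Let $S,R$ be the vertex sets of the two glued graphs, $S\cap R=\{v\}$. The only edge between $S\setminus\{v\}$ and $R\setminus\{v\}$ is $xy$. Let $s'\in S\setminus\{v,x\}$ and $r'\in R\setminus\{v,y\}$; both sets are nonempty, since $s,r\ge3$. Then $s'\not\sim r'$, so they have a common neighbor. It is not in $S\setminus\{v\}$: its edge to $r'$ would have to be $xy$, but $r'\neq y$. Likewise it is not in $R\setminus\{v\}$. So it is $v$. Hence $v$ is adjacent to all vertices of both sets, and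
$$d\ge(s-2)+(r-2)=d^2-2>d,$$
a contradiction. $\blacksquare$

**Lemma 14.** Let $m=d^2+1$ be a Moore order with $d\ge3$, and suppose $h(j)\le e(j)+1$ for all $3\le j<m$. In a good coloring of $K_m$ with exactly $e(m)+1$ colors there is a color $\gamma$ such that every other color occurs exactly once, and the edges of the other colors form a $d$-regular free graph $H$ of diameter at most $2$. Any two vertices lie in a rainbow triangle.

**Proof.** Put $k'=e(m)+1$.

**Step 1: every vertex has at least three private colors.** This is a hypothesis of Lemma 11. The private degrees are at least $k'-h(m-1)\ge e(m)-e(m-1)$. Now $e(m)=\frac{d(d^2+1)}2$, and Lemma 2 gives $e(m-1)\le\frac{d^2}2\sqrt{d^2-1}$. Since $\bigl(d-\frac1{2d}\bigr)^2=d^2-1+\frac1{4d^2}$, we have $\sqrt{d^2-1}<d-\frac1{2d}$, and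
$$e(m)-e(m-1)>\frac{d(d^2+1)}2-\frac{d^2}2\Bigl(d-\frac1{2d}\Bigr)=\frac{3d}4>2 .$$
So the private degrees are at least $3$.

**Step 2: condition (1) holds** with $m,k'$ in place of $n,k$. This is the other hypothesis. Let $s,r\ge3$ and $s+r=m+1$. Then $s,r<m$, and Lemma 13 gives $h(s)+h(r)\le e(s)+e(r)+2\le e(m)<k'$.

**Step 3: the shape.** By Lemmas 11 and 5 there is a color $\gamma$ such that every graph $H$ formed by one edge of each color $\ne\gamma$ is free. It has $k'-1=e(m)$ edges, so it is $d$-regular of diameter at most $2$. Suppose a color $\neq\gamma$ had two edges $e_1\neq e_2$. Choose $H$ containing $e_1$, and let $H'$ be $H$ with $e_1$ replaced by $e_2$. Both would be $d$-regular. But an endpoint of $e_1$ that is not on $e_2$ has degree $d-1$ in $H'$, a contradiction. So every color $\ne\gamma$ occurs exactly once, and all edges outside $H$ have color $\gamma$.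

**Step 4: pairs.** Lemma 3 applies to $H$ and shows that any two vertices lie in a rainbow triangle. $\blacksquare$

## 10. The induction for $h(n)\le e(n)+1$

We prove $h(n)\le e(n)+1$ for $n\ge3$ by induction on $n$. The cases $n=3,4,5$ were done in Section 3. Let $n\ge6$ and suppose the claim holds for all smaller orders $\ge3$. Suppose it fails for $n$. Merging colors, we obtain a good coloring of $K_n$ with exactly
$$k=e(n)+2$$
colors.

**Step 1: condition (1) holds.** This opens the way to Lemmas 10 and 11. Let $s,r\ge3$, $s+r=n+1$. Then $s,r\le n-2$, and by induction and Lemma 7
$$h(s)+h(r)\le e(s)+e(r)+2\le e(n)+1<k.$$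

**Step 2: private degrees are at least $2$, and some are equal to $2$.** This leaves only the exceptional case. By induction
$$d(v)\ge k-h(n-1)\ge k-(e(n-1)+1)=e(n)-e(n-1)+1\ge2$$
for all $v$. If $d(v)\ge3$ for all $v$, Lemma 11 gives a color contained in all rainbow triangles, and Lemma 5 gives $k-1\le e(n)$, a contradiction. So some $v$ has $d(v)=2$.

**Step 3: $n-1$ is a Moore order.** This identifies what remains after deleting $v$. From $d(v)=2$ and the displayed inequality, $e(n)=e(n-1)+1$. Put $m=n-1\ge5$. By Lemma 12, $m=d^2+1$ is a Moore order. The restriction $\chi'$ of the coloring to $V\setminus\{v\}$ is good and has exactly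
$$k-2=e(n)=e(m)+1$$
colors.

**Step 4: any two vertices of $V\setminus\{v\}$ lie in a rainbow triangle of $\chi'$.** If $d\ge3$, this is Lemma 14, whose hypothesis on smaller orders holds by induction. If $d=2$, then $m=5$ and $\chi'$ has $e(5)+1=6$ colors, and the statement is in Lemma 4.

**Step 5: five colors on four vertices.** This is the contradiction. Let $a,b$ be the two colors private to $v$, and choose $p,q$ with $vp=a$, $vq=b$; then $p\ne q$. By Step 4 there is a rainbow triangle $pqr$ in $V\setminus\{v\}$. Its three colors are different from $a$ and $b$, which occur only at $v$. So $\{v,p,q,r\}$ spans at least five colors, and the coloring is not good.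

This proves $h(n)\le e(n)+1$ for all $n\ge3$. With the lower bound of Section 2, $h(n)=e(n)+1$ and
$$f(n,G)=h(n)+1=\mathrm{ext}(n,\{C_3,C_4\})+2\qquad\text{for every }n\ge4,$$
which is Theorem 1. $\blacksquare$

## 11. Thresholds, an explicit bound, and extremal colorings

The same lemmas give four sharper statements.

**Theorem 2 (local form and threshold).** For $n\ge4$, the maximum number of colors in an edge-coloring of $K_n$ with every $K_4$ receiving at most four colors is exactly $\mathrm{ext}(n,\{C_3,C_4\})+1$. Rainbow diamonds are therefore forced by every number $k\ge e(n)+2$ of colors and by no $k\le e(n)+1$.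

**Proof.** The first sentence is $h(n)=e(n)+1$. The second follows because a coloring has a rainbow diamond exactly when it is not good, and merging gives good colorings with exactly $k$ colors for every $1\le k\le h(n)$. $\blacksquare$

**Theorem 3 (explicit bound).** For $n\ge4$, $f(n,G)\le\frac n2\sqrt{n-1}+2$, with equality if and only if $n=d^2+1$ is a Moore order.

**Proof.** The bound is Theorem 1 with Lemma 2. If equality holds, then $e(n)=\frac n2\sqrt{n-1}$, so $\sqrt{n-1}=2e(n)/n$ is rational, hence an integer $d$. It satisfies $d\ge2$ since $n\ge4$. Now $n=d^2+1$ and $e(n)=nd/2$, so by Lemma 2 an extremal graph is $d$-regular, and $n$ is a Moore order. Conversely, at a Moore order $e(n)=nd/2=\frac n2\sqrt{n-1}$. $\blacksquare$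

By the Hoffman–Singleton theorem (*IBM J. Res. Develop.* 4 (1960)), the Moore orders are $5,10,50$ and possibly $3250$. This is the only fact in these notes taken from a published theorem without proof, and no proof here uses it.

**Theorem 4 (extremal colorings).** Let $n\ge4$ satisfy $e(n)-e(n-1)\ge3$ and $e(s)+e(r)+2\le e(n)$ for all $s,r\ge3$ with $s+r=n+1$. Then a coloring of $K_n$ with exactly $e(n)+1$ colors has no rainbow diamond if and only if there is a color $\gamma$ such that every graph formed by one edge of each color $\neq\gamma$ is $\{C_3,C_4\}$-free (hence extremal).

**Proof.** *If there is no rainbow diamond*, the coloring is good. Its private degrees are at least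
$$(e(n)+1)-h(n-1)=(e(n)+1)-(e(n-1)+1)\ge3.$$
Condition (1) holds with $k=e(n)+1$, since $h(s)+h(r)\le e(s)+e(r)+2\le e(n)<k$. Lemma 11 gives $\gamma$, and Lemma 5 shows that the graphs in question are free. They have $e(n)$ edges, so they are extremal.

*Conversely*, let $\gamma$ be as stated, and suppose there is a rainbow diamond. At least four of its edges have distinct colors $\neq\gamma$, and they lie on four vertices, so they contain a $C_3$ or $C_4$. These edges extend to a choice of one edge of each color $\ne\gamma$, and the resulting graph is not free, a contradiction. $\blacksquare$

**Theorem 5 (Moore orders).** If $m=d^2+1$ is a Moore order with $d\ge3$, the colorings of $K_m$ with $e(m)+1$ colors and no rainbow diamond are exactly: a rainbow $d$-regular $\{C_3,C_4\}$-free graph $H$, with all other edges in one further color. (For $m=10$ there are $16$ colors.) For $m=5$ there are exactly two types: a rainbow $C_5$ plus one color; and a rainbow triangle $xyz$, an edge $st$ with its own color, and two further colors, one on all edges from $s$ to $\{x,y,z\}$ and one on all edges from $t$ to $\{x,y,z\}$.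

**Proof.** Let $d\ge3$. A coloring without a rainbow diamond is good, and $h(j)\le e(j)+1$ is now known for all $j\ge3$, so Lemma 14 gives the stated form. Conversely, a $d$-regular free graph $H$ of order $m$ has $md/2=e(m)$ edges, so the coloring "rainbow $H$ plus one color" has $e(m)+1$ colors and is good by Step 2 of Section 2. For $m=10$ we have $d=3$ and $e(10)=15$, hence $16$ colors. The case $m=5$ is Lemma 4. $\blacksquare$
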